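# The non-linearity gap of a simplicial complex and the constant $4/21$

## 1. Three Fano planes and the guess $4/21$

Cut a finite set of points into $k$ pieces. Some sets of points are called "small", and every subset of a small set is small. How large must $k$ be before at least one piece is forced to be small? There is a cheap way to force it: find a probability measure for which every set of measure less than $\rho$ is small, and take more than $1/\rho$ pieces. The cheap way may ask for more pieces than are really needed. We ask how large the waste can be, compared with the number of points.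

The answer one would first guess comes from the Fano plane. Three disjoint copies of it have $21$ points and, as we shall compute, the waste is exactly $4$. So the guess is that the waste never exceeds $\frac{4}{21}$ of the number of points. These notes test the guess, prove it, and determine when equality holds.

**Definitions.** Let $K\subseteq 2^{[n]}$ be a simplicial complex: subsets of members of $K$ are in $K$. Throughout, $\emptyset\in K$ and $K\ne 2^{[n]}$, so $n\ge 1$. Members of $K$ are *faces*, and other subsets of $[n]$ are *non-faces*. Put $w(K)=n$; a point $v$ counts even if $\{v\}\notin K$.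

* The *partition number* $\pi(K)$ is the minimum integer $k$ such that for each partition $A_1\uplus\dots\uplus A_k=[n]$ at least one $A_i$ is in $K$.
* The *threshold characteristic* is $\rho(K)=\max_\mu\ \min_{A\notin K}\mu(A)$, with $\mu$ ranging over probability measures on $[n]$. It is the largest $\rho$ for which some $\mu$ has the property that every $A$ with $\mu(A)<\rho$ lies in $K$.
* The *non-linearity gap* is $\epsilon(K)=\lfloor 1/\rho(K)\rfloor+1-\pi(K)$.

Non-faces are nonempty, so the uniform measure shows $\rho(K)\ge 1/n>0$. The gap is never negative: with $k=\lfloor 1/\rho(K)\rfloor+1>1/\rho(K)$ pieces, one piece has measure at most $1/k<\rho(K)$ for the optimal $\mu$, so it is a face. Hence $\pi(K)\le\lfloor 1/\rho(K)\rfloor+1$.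

**Example (triangle).** Let $n=3$ and let the faces be $\emptyset$ and the three single points. One piece, the whole set, is not a face. If there are two pieces, one of them has at most one point. So $\pi=2$. The three pairs have total measure $2$, so some pair has measure at most $\frac23$, and the uniform measure attains $\frac23$. So $1/\rho=\frac32$ and $\epsilon=1+1-2=0$.

**Example (Fano complex).** The Fano plane has $7$ points and $7$ lines. Each line has $3$ points, each point is on $3$ lines, any two points lie on exactly one line, and any two lines meet in exactly one point. Let $\widehat{\mathcal P}_3$ be the complex on the $7$ points whose minimal non-faces are exactly the lines. Two disjoint pieces cannot both contain a line, so $\pi=2$. The measures of the $7$ lines add up to $3$, so some line has measure at most $\frac37$, and the uniform measure attains this. So $1/\rho=\frac73$ and $\epsilon=2+1-2=1$. The ratio $\epsilon/w$ is $\frac17$.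

**Definition (join).** The join of complexes on disjoint point sets has as faces the unions of one face from each. A set is a non-face of the join exactly when its part in some factor is a non-face, so the minimal non-faces of the join are the minimal non-faces of the factors, collected together. We write $K^{*m}$ for the join of $m$ copies of $K$.

The question, with the number it carries in "Combinatorics of unavoidable complexes", is whether
$$\epsilon(K)/w(K)\ \le\ 4/21=\epsilon(\widehat{\mathcal P}_3^{*3})/w(\widehat{\mathcal P}_3^{*3})\tag{1.5}$$
holds for all finite simplicial complexes $K$.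

## 2. Minimal non-faces, matchings and fractional matchings

Before testing more cases it pays to translate.

**Definitions.** A *hypergraph* $H$ on a finite set $V$ is a finite set of nonempty subsets of $V$, called edges. Let $\nu(H)$ be the maximum number of pairwise disjoint edges. A *fractional matching* is a vector $x\in\mathbb R_{\ge0}^H$ with
$$d(v):=\sum_{e\ni v}x_e\le 1\qquad\text{for all }v\in V .$$
These form a polytope $P(H)$, which is bounded because edges are nonempty, so $x_e\le 1$. Put $\nu^*(H)=\max_{x\in P(H)}\sum_e x_e$. Counting pairs (edge, point of it) with weight gives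
$$\sum_{v}d(v)=\sum_{e}|e|\,x_e,\tag{1}$$
which will be used all the time.

A *fractional cover* is $t\in\mathbb R^V_{\ge 0}$ with $\sum_{v\in e}t_v\ge1$ for every edge. Both linear programs are feasible ($x=0$ and $t\equiv1$), so by linear programming duality $\nu^*(H)$ equals the minimum total $\sum_v t_v$ of a fractional cover. For the triangle, with edges the three pairs, $x\equiv\frac12$ and $t\equiv\frac12$ both have total $\frac32$, so $\nu^*=\frac32$, while $\nu=1$.

**Translation.** Let $H=H(K)$ be the set of minimal non-faces of $K$. It is nonempty since $[n]\notin K$, and its members are nonempty. Then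
$$\pi(K)=\nu(H)+1,\qquad \frac1{\rho(K)}=\nu^*(H),\qquad \epsilon(K)=\lfloor\nu^*(H)\rfloor-\nu(H).\tag{2}$$

*First formula.* If $1\le k\le\nu(H)$, take $k$ disjoint members of $H$ and add all remaining points to one of them. Supersets of non-faces are non-faces, so this is a partition into $k$ non-faces. A partition into $\nu(H)+1$ non-faces does not exist: each piece would contain a minimal non-face, and these would be $\nu(H)+1$ disjoint edges. *Second formula.* The minimum of $\mu$ over non-faces is attained at a minimal one. If $\mu$ attains $\rho=\rho(K)$, then $t=\mu/\rho$ is a fractional cover of total $1/\rho$. Conversely, if $t$ is a fractional cover of total $s$ (and $s>0$ as $H\neq\emptyset$), then $\mu=t/s$ gives every edge measure at least $1/s$, so $\rho\ge1/s$. Thus $1/\rho$ is the minimum total of a fractional cover, that is, $\nu^*(H)$. The third formula follows from the first two.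

So the question asks to bound $\lfloor\nu^*\rfloor-\nu$ by $\frac4{21}n$.

## 3. Projective planes and complete families against $4/21$

Under joins, $\nu$ and $\nu^*$ add. The *real gap* $\nu^*-\nu$ therefore adds too, and its ratio to $n$ is the same for $K$ and $K^{*m}$. The floor does not behave so well: for $\widehat{\mathcal P}_3^{*m}$ we have $\nu=m$, $\nu^*=\frac{7m}3$, so $\epsilon/w$ is $\frac17,\frac{2}{14},\frac4{21}$ for $m=1,2,3$. The real gap has ratio $\frac{4m/3}{7m}=\frac4{21}$ for every $m$. This suggests dropping the floor and trying to prove $\nu^*-\nu\le\frac4{21}n$.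

*Projective planes of order $q$.* There are $n=q^2+q+1$ points and as many lines, $q+1$ points on each line, $q+1$ lines through each point, and any two lines meet. So $\nu=1$. Weight $\frac1{q+1}$ on all lines and on all points gives a fractional matching and a fractional cover of the same total, so $\nu^*=\frac{q^2+q+1}{q+1}$ and
$$\frac{\nu^*-\nu}{n}=\frac1{q+1}-\frac1{q^2+q+1}=\frac{q^2}{(q+1)(q^2+q+1)} .$$
For $q=2,3,4$ this is $\frac4{21},\frac9{52},\frac{16}{105}$, and for $q\ge5$ it is below $\frac16$. The triangle has ratio $\frac{1/2}{3}=\frac16$, the value of the formula at $q=1$. Since $\frac9{52}<\frac4{21}$ (as $189<208$), $\frac{16}{105}<\frac{20}{105}$ and $\frac16<\frac4{21}$, order $2$ wins.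

*All $k$-subsets of $[2k-1]$, $k\ge2$.* Any two meet, so $\nu=1$. Weight $\frac1k$ on points is a cover of total $\frac{2k-1}k$. Weight $1/\binom{2k-2}{k-1}$ on all edges makes $d\equiv1$, so by (1) its total is also $\frac{2k-1}{k}$. The ratio is $\frac{k-1}{k(2k-1)}$, which is at most $\frac16$ because $2k^2-7k+6=(2k-3)(k-2)\ge0$.

The guess survives.

## 4. Greedy deletion for edges of one size

For $e\in H$ let $N[e]=\{f\in H:f\cap e\ne\emptyset\}$; note that $e\in N[e]$. The basic fact about deletion is
$$\nu(H\setminus N[e])+1\le\nu(H),\tag{3}$$
since all edges of $H\setminus N[e]$ are disjoint from $e$.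

Suppose first that all edges have the same size $k$, and let $x$ be a fractional matching with $\sum_e x_e=\nu^*$. The first thing to try is greedy: pick an edge $e$, delete $N[e]$, repeat. The weight lost in one step is at most
$$\sum_{f\in N[e]}x_f\le\sum_{v\in e}d(v)\le k ,$$
so at least $\nu^*/k$ disjoint edges get picked, and $\nu\ge\nu^*/k$. By (1), $k\nu^*\le n$. Hence
$$\nu^*-\nu\le\Big(1-\frac1k\Big)\nu^*\le\frac{k-1}{k^2}\,n .$$
For $k=1$ this is $0$. For $k=4$ it is $\frac3{16}n<\frac4{21}n$ (as $63<64$), and $\frac{k-1}{k^2}$ decreases for $k\ge2$, so all $k\ge4$ are fine. The argument stops at $k=2$ and $k=3$, where it gives only $\frac14$ and $\frac29$, both larger than $\frac4{21}$.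

The loss is visible. In $\sum_{v\in e}d(v)$ the edge $e$ itself is counted $k$ times, so really
$$\sum_{f\in N[e]}x_f\le k-(k-1)x_e .$$
We want an edge with $x_e$ large, say $x_e\ge\frac1k$. An optimal $x$ need not have one: for all $3$-subsets of $[5]$ the weight $\frac16$ on each of the $10$ edges is optimal. But we may choose $x$ better. Recall that an *extreme point* of a polytope is a point that is not the midpoint of two other points of it, and that a linear function on a nonempty polytope attains its maximum at an extreme point.

**Lemma 1.** Let $x$ be an extreme point of $P(H)$ with $x_e>0$ for all $e\in H$, and let $T=\{v:d(v)=1\}$. Then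
$$|H|\le|T|\le\sum_vd(v)=\sum_{e}|e|\,x_e.\tag{4}$$

*Proof.* If $|T|<|H|$, the system $\sum_{e\ni v}y_e=0$ $(v\in T)$ has fewer equations than unknowns, so it has a solution $y\ne0$. For small $s>0$ both $x+sy$ and $x-sy$ lie in $P(H)$: the coordinates stay nonnegative because all $x_e>0$, the sums at points of $T$ stay equal to $1$, and the other points have slack. So $x$ is a midpoint of two other points of $P(H)$, a contradiction. The second inequality holds since each $v\in T$ contributes $1$ to $\sum_v d(v)$, and the equality is (1). $\blacksquare$

If all edges have size $k$, then (4) says that the average of the $x_e$ is at least $\frac1k$. So some edge has $x_e\ge\frac1k$ and its neighborhood has weight at most $k-\frac{k-1}k=k-1+\frac1k$. By induction on $|H|$ we get $\nu^*\le(k-1+\frac1k)\,\nu$: take an extreme optimal $x$; if some $x_e=0$, delete $e$; otherwise delete $N[e]$ for an edge with $x_e\ge\frac1k$, and use (3). Therefore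
$$\nu^*-\nu\le\frac{(k-1)^2}{k^2-k+1}\,\nu^*\le\frac{(k-1)^2}{k(k^2-k+1)}\,n .$$
This is $\frac16n$ for $k=2$ and exactly $\frac4{21}n$ for $k=3$. So for edges of one size the guess is proved.

## 5. Edges of mixed sizes and the price $21-4|e|$

For mixed sizes, $k\nu^*\le n$ is no longer available. What remains is $\sum_e|e|x_e\le n$, from (1). Use it as it stands: for an optimal $x$,
$$21\nu^*-4n\ \le\ \sum_e(21-4|e|)\,x_e ,$$
so it is enough to bound the right side by $21\nu$. In other words, give an edge of size $k$ the price $\beta_k=21-4k$, namely $17,13,9,5,1$ for $k=1,\dots,5$ and negative from then on. The target is the following.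

**Theorem 1.** For every hypergraph $H$ and every $x\in P(H)$: $\ \sum_{e\in H}(21-4|e|)\,x_e\le21\,\nu(H)$.

Greedy deletion now asks for an edge whose neighborhood has priced weight
$$S(e):=\sum_{f\in N[e]}\beta_{|f|}\,x_f\ \le\ 21 .$$
The rule of Section 4, take any edge with $x_e\ge1/|e|$, does not find it. Let $H$ have the edges $\{1,2,3\},\{1,a\},\{2,a\},\{3,c\}$. The points $1,2,3,a$ being tight means
$$x_{123}+x_{1a}=x_{123}+x_{2a}=x_{123}+x_{3c}=x_{1a}+x_{2a}=1,$$
whose only solution is $x\equiv\frac12$. If this $x$ is a midpoint of two points of $P(H)$, both satisfy the four tight equations, so both equal $x$. Thus $x$ is extreme. All its coordinates are at least $1/|e|$, but $S(\{1,2,3\})=\frac12(9+13+13+13)=24>21$. The cheap triple is surrounded by expensive pairs. Other edges do work, for instance $S(\{3,c\})=\frac12(13+9)=11$. So we must show that a good edge exists without naming it, by an average over all edges.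

Which average? As in Section 4, $S(e)$ is bounded through $\sum_{v\in e}B(v)$, where $B(v)$ is the priced weight at $v$. A plain sum over $e$ produces $\sum_v(\text{number of edges at }v)\,B(v)$, which nothing controls. If edge $e$ gets weight $x_e$, the sum becomes $\sum_vd(v)B(v)$, and $d(v)\le1$. So average with the weights $x_e$.

There remains one constant to find. If all edges are triples, we shall see that the weighted average bounds $\sum_ex_e(S(e)-21)$ by $\sum_e 6x_e(1-3x_e)$, which may be positive when the $x_e$ are small. Lemma 1 says $\sum_e(3x_e-1)\ge0$. Adding $\lambda$ times this gives, edge by edge,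
$$6x(1-3x)+\lambda(3x-1)=(3x-1)(\lambda-6x).$$
This changes sign at $x=\frac13$ unless the second factor also vanishes there, so $\lambda=2$, and then it equals $-2(3x-1)^2\le0$. With $\lambda=2$ fixed, it remains to see whether the other sizes cooperate.

## 6. The weighted double count

Nothing in the argument depends on the formula for the prices, so we run it for an arbitrary sequence; this will pay in Section 9.

**Lemma 2.** Let $\beta_1,\beta_2,\dots$ be real numbers and put
$$g_k(x)=(k\beta_k-21+2k)\,x-(k-1)\beta_k\,x^2-2 .$$
Suppose that for every $k$ with $\beta_k>0$ we have $g_k(x)\le0$ for all $x\in[0,1]$. Then $\sum_{e\in H}\beta_{|e|}x_e\le21\,\nu(H)$ for every hypergraph $H$ and every $x\in P(H)$.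

*Proof.* Write $\beta(e)=\beta_{|e|}$, $\beta\cdot x=\sum_e\beta(e)x_e$ and $S(e)=\sum_{f\in N[e]}\beta(f)x_f$. We use induction on $|H|$. For $H=\emptyset$ both sides are $0$. Let $H\ne\emptyset$. It suffices to treat an extreme point $x$ of $P(H)$ at which $\beta\cdot x$ is maximal.

**Step 1: remove the edges that induction can handle.** The purpose is to reach a situation in which every edge is bad. For any $H'\subseteq H$, the restriction of $x$ to $H'$ lies in $P(H')$.

If some $e$ has $x_e=0$ or $\beta(e)\le0$, then by induction
$$\beta\cdot x\le\sum_{f\ne e}\beta(f)x_f\le21\,\nu(H\setminus\{e\})\le21\,\nu(H).$$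
If some $e$ has $S(e)\le21$, put $H'=H\setminus N[e]$. By induction and (3),
$$\beta\cdot x=S(e)+\sum_{f\in H'}\beta(f)x_f\le21+21\,\nu(H')\le21\,\nu(H).$$
In both cases we are done. So assume from now on that $x_e>0$, $\beta(e)>0$ and $S(e)>21$ for all $e\in H$; we look for a contradiction.

**Step 2: bound the average of $S(e)$ with weights $x_e$.** This step uses only $x\in P(H)$ and $\beta(e)>0$ for all $e\in H$. Let $B(v)=\sum_{f\ni v}\beta(f)x_f\ge0$. In
$$\sum_{v\in e}B(v)=\sum_{f}|e\cap f|\,\beta(f)x_f$$
each $f\in N[e]$ is counted $|e\cap f|\ge1$ times, and $e$ itself is counted $|e|$ times. All terms are nonnegative, so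
$$S(e)\le\sum_{v\in e}B(v)-(|e|-1)\,\beta(e)\,x_e .$$
Multiply by $x_e$ and sum over $e$. Since $\sum_ex_e\sum_{v\in e}B(v)=\sum_vd(v)B(v)\le\sum_vB(v)=\sum_e|e|\beta(e)x_e$, using $d(v)\le1$ and $B(v)\ge0$, we get
$$\sum_ex_eS(e)\le\sum_e|e|\,\beta(e)\,x_e-\sum_e(|e|-1)\,\beta(e)\,x_e^2.\tag{5}$$

**Step 3: add twice the extremality inequality.** Subtracting $21\sum_ex_e$ from (5) and adding $2\big(\sum_e|e|x_e-|H|\big)$ to both sides turns the right side into a sum over single edges:
$$\sum_ex_e\big(S(e)-21\big)+2\Big(\sum_e|e|x_e-|H|\Big)\le\sum_{e\in H}g_{|e|}(x_e).\tag{6}$$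
Like (5), this needs only $x\in P(H)$ and $\beta>0$ on $H$.

**Step 4: compare signs.** In (6) the first sum is strictly positive, because $H\ne\emptyset$, $x_e>0$ and $S(e)>21$. The second bracket is nonnegative by Lemma 1, which applies because $x$ is extreme with all coordinates positive. So the left side is positive. By hypothesis every term on the right is at most $0$. This is a contradiction. $\blacksquare$

## 7. Five quadratics, and the bound $\frac4{21}w(K)$

**Proof of Theorem 1.** Take $\beta_k=21-4k$, which is positive exactly for $k\le5$. For $x\ge0$ the five polynomials are as follows.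

| $k$ | $\beta_k$ | $g_k(x)$ | sign |
|---|---|---|---|
| 1 | 17 | $-2x-2$ | $<0$ |
| 2 | 13 | $-13x^2+9x-2$ | $<0$, discriminant $81-104<0$ |
| 3 | 9 | $-18x^2+12x-2=-2(3x-1)^2$ | $\le0$, zero only at $x=\frac13$ |
| 4 | 5 | $-15x^2+7x-2$ | $<0$, discriminant $49-120<0$ |
| 5 | 1 | $-4x^2-6x-2$ | $<0$ |

The linear coefficients $k\beta_k-21+2k$ are $17-21+2=-2$, $26-21+4=9$, $27-21+6=12$, $20-21+8=7$ and $5-21+10=-6$. So Lemma 2 applies. $\blacksquare$

**Theorem 2.** For every $K$,
$$\frac1{\rho(K)}+1-\pi(K)\ \le\ \frac4{21}\,w(K),\qquad\text{hence}\qquad\epsilon(K)\le\frac4{21}\,w(K).$$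
So (1.5) holds for all finite simplicial complexes $K$.

*Proof.* Let $H=H(K)$ and let $x\in P(H)$ satisfy $\sum_ex_e=\nu^*(H)$. By (1), $\sum_e|e|x_e=\sum_vd(v)\le n$. With Theorem 1,
$$21\,\nu^*(H)-4n\le\sum_e(21-4|e|)\,x_e\le21\,\nu(H).$$
By (2), $\frac1{\rho(K)}+1-\pi(K)=\nu^*(H)-\nu(H)\le\frac4{21}n$, and $\epsilon(K)=\lfloor\nu^*(H)\rfloor-\nu(H)\le\nu^*(H)-\nu(H)$. $\blacksquare$

## 8. Equality forces disjoint Fano planes

**Theorem 3.** $\frac1{\rho(K)}+1-\pi(K)=\frac4{21}w(K)$ if and only if $K\cong\widehat{\mathcal P}_3^{*m}$ for some $m\ge1$. Moreover, $\epsilon(K)=\frac4{21}w(K)$ if and only if $K\cong\widehat{\mathcal P}_3^{*m}$ with $3\mid m$.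

*Proof.* **Step 1: joins of Fano complexes attain equality.** The minimal non-faces of $\widehat{\mathcal P}_3^{*m}$ are the lines of $m$ disjoint Fano planes. Lines of one plane meet pairwise, so $\nu=m$. Weight $\frac13$ on all lines is a fractional matching and weight $\frac13$ on all points is a fractional cover, both of total $\frac{7m}3$, so $\nu^*=\frac{7m}3$. Hence $\nu^*-\nu=\frac{4m}3=\frac4{21}\cdot7m$.

For the converse let $H=H(K)$ satisfy $\nu^*(H)-\nu(H)=\frac4{21}n$, and let $\beta_k=21-4k$.

**Step 2: find an extreme point that is tight everywhere.** The maximizers of $\sum_ex_e$ form a nonempty face of $P(H)$, and an extreme point of a face is an extreme point of $P(H)$. Let $x$ be such a point. By Theorem 1 and (1),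
$$21\,\nu(H)\ge\beta\cdot x=21\,\nu^*(H)-4\sum_vd(v)\ge21\,\nu^*(H)-4n=21\,\nu(H).$$
So equality holds throughout: $\beta\cdot x=21\nu(H)$, which is the maximum of $\beta$ on $P(H)$, and $d(v)=1$ for all $v\in[n]$.

**Step 3: pass to the support so that the inequalities of Section 6 apply.** Let $E=\{e\in H:x_e>0\}$. It is nonempty because $d(v)=1$. If some $e\in E$ had $\beta(e)<0$, setting $x_e$ to $0$ would give a point of $P(H)$ with larger $\beta\cdot x$, which is impossible. And $21-4k$ is never $0$. So $\beta>0$ on $E$. The restriction of $x$ to $E$ is an extreme point of $P(E)$, since points of $P(E)$, extended by $0$, lie in $P(H)$. From $21\nu(H)=\beta\cdot x\le21\nu(E)\le21\nu(H)$, where the first inequality is Theorem 1 for $E$, we get $\nu(E)=\nu(H)$. From now on $N[e]$ and $S(e)$ are formed in $E$. For $e\in E$, Theorem 1 for $E\setminus N[e]$ and (3) give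
$$\beta\cdot x-S(e)\le21\,\nu(E\setminus N[e])\le21\,\big(\nu(E)-1\big)=\beta\cdot x-21 ,$$
so $S(e)\ge21$.

**Step 4: read off sizes, weights and degrees.** Apply (6) and Lemma 1 to $E$. Both summands on the left of (6) are nonnegative, and each term on the right is at most $0$. So all of them vanish. By the table, $g_{|e|}(x_e)=0$ forces $|e|=3$ and $x_e=\frac13$ for all $e\in E$. Since $\sum_ex_e(S(e)-21)=0$ with nonnegative terms and $x_e>0$, also $S(e)=21$ for all $e$. As $S(e)=9\cdot\frac13\,|N[e]|$, this means $|N[e]|=7$. Finally $21\nu(E)=\beta\cdot x=9\cdot\frac13\,|E|$, so $\nu(E)=|E|/7$.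

**Step 5: intersecting is an equivalence relation on $E$.** Choose disjoint edges greedily, deleting each time the chosen edge and all remaining edges that meet it. Each round deletes at most $7$ edges, so at least $|E|/7$ edges are chosen, and strictly more if some round deletes fewer than $7$. Suppose $e,f\in E$ intersect and $N[e]\ne N[f]$. Both sets have $7$ elements, so there is $g\in N[f]\setminus N[e]$. Choose $e$ first and then $g$, which is still present. Since $f\in N[g]$ was already deleted with $N[e]$, the second round deletes at most $6$ edges, so $\nu(E)>|E|/7$, contradicting Step 4. Hence $N[e]=N[f]$ whenever $e$ and $f$ intersect. If $e$ meets $f$ and $f$ meets $g$, then $g\in N[f]=N[e]$, so $e$ meets $g$. The classes are the sets $N[e]$, each consisting of $7$ pairwise intersecting triples.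

**Step 6: each class is a Fano plane.** Every point $v$ has $d(v)=1$ and all weights are $\frac13$, so $v$ lies in exactly $3$ edges of $E$. These share $v$, so they are in one class. Hence the point sets of different classes are disjoint, and they cover $[n]$. A class has $7\cdot3=21$ incidences and so $21/3=7$ points. The number of pairs of edges together with a common point is $7\binom32=21=\binom72$. Each of the $\binom72$ pairs of edges has at least one common point, so each has exactly one. Therefore two points lie in at most one common edge. The $7$ edges contain $7\cdot3=21=\binom72$ pairs of points, so every two points lie in exactly one edge.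

Such a system of triples on $7$ points is the Fano plane, up to renaming points. Indeed, let $\{p_1,p_2,p_3\}$ be one triple and $Q$ the set of the other four points. The remaining two triples through $p_i$ meet $Q$ in two disjoint pairs covering $Q$, that is, in a perfect matching of $Q$. The matchings for $i=1,2,3$ have no pair in common, since a pair lies in only one triple. So they are the three perfect matchings of a $4$-set, one for each $p_i$, and all $7$ triples are accounted for. Any two such systems differ by renaming $p_1,p_2,p_3$. The Fano plane is one of them.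

So $E$ is the set of lines of $m\ge1$ disjoint Fano planes covering $[n]$; $n=7m$ and $\nu(H)=\nu(E)=m$.

**Step 7: there are no further minimal non-faces.** We first show that in a Fano plane a point set $Y$ containing no line misses some line. Suppose that $Y$ meets every line. Since $Y$ contains no line, its complement also meets every line. One of the two sets, call it $Z$, has at most $3$ points; both $Z$ and its complement meet every line, so $Z$ contains no line. Each point is on $3$ lines, so $3|Z|\ge7$, hence $|Z|=3$, and $Z$ is not a line. The three pairs in $Z$ span three different lines, and no line contains all of $Z$, so the number of lines meeting $Z$ is $9-3=6<7$, a contradiction.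

Now let $g\in H\setminus E$. Different minimal non-faces do not contain each other, so $g$ contains no line of $E$. Its part in each of the $m$ planes then misses some line of that plane. These $m$ lines and $g$ are $m+1$ disjoint edges of $H$, contradicting $\nu(H)=m$. So $H=E$, and $K\cong\widehat{\mathcal P}_3^{*m}$.

**Step 8: put the floor back.** We have $\epsilon(K)\le\nu^*-\nu\le\frac4{21}n$. So $\epsilon(K)=\frac4{21}n$ holds exactly when the second inequality is an equality, which means $K\cong\widehat{\mathcal P}_3^{*m}$, and $\nu^*=\frac{7m}3$ is an integer, which means $3\mid m$. $\blacksquare$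

**Corollary.** Let $\epsilon_{\max}(n)$ be the maximum of $\epsilon(K)$ over complexes on $n$ vertices. Then $4\lfloor n/21\rfloor\le\epsilon_{\max}(n)\le\lfloor4n/21\rfloor$.

*Proof.* The upper bound is Theorem 2, as $\epsilon$ is an integer. For $n<21$ the lower bound is $0$, and $\epsilon\ge0$ always. For $n\ge21$ put $r=\lfloor n/21\rfloor$ and join $\widehat{\mathcal P}_3^{*3r}$ with a full simplex on the remaining $n-21r$ points. A full simplex has no non-faces, so the minimal non-faces, and with them $\nu$ and $\nu^*$, do not change. The gap is $7r-3r=4r$. $\blacksquare$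

## 9. Other slopes for the price

At $k=3$ the argument used only the value $\beta_3=9$. So we may tilt the price around size $3$ and take $\beta_k=9+\gamma(3-k)$, where $\gamma=4$ is the case above. Lemma 2 then gives a family of inequalities, all of them sharp for joins of Fano complexes.

**Theorem 4.** For every real $\theta$ with $\frac{14}{7+6\sqrt2}\le\theta\le\frac{28}{32-\sqrt{87}}$ (the endpoints are about $0.9041$ and $1.2350$) and every $K$,
$$\frac1{\rho(K)}-\theta\,\big(\pi(K)-1\big)\ \le\ \Big(\frac13-\frac\theta7\Big)w(K),$$
with equality for all $\widehat{\mathcal P}_3^{*m}$. The inequality is false (for suitable $K$) when $\theta<7/8$ and when $\theta>91/72$.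

The two short intervals in between, $\frac78\le\theta<\frac{14}{7+6\sqrt2}$ and $\frac{28}{32-\sqrt{87}}<\theta\le\frac{91}{72}$, are not decided here. For $\theta=1$ the inequality is that of Theorem 2.

*Proof.* **Step 1: translate the range of $\theta$.** Put $\gamma=\frac7\theta-3$, a decreasing function of $\theta>0$. The endpoints give $\frac7\theta=\frac72+3\sqrt2$ and $\frac7\theta=8-\frac{\sqrt{87}}4$, so the hypothesis is equivalent to
$$5-\frac{\sqrt{87}}4\le\gamma\le\frac12+3\sqrt2 .$$
From $\sqrt{87}<9.33$ and $\sqrt2<1.415$ we get $2.6675<\gamma<4.745$.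

**Step 2: verify the hypothesis of Lemma 2 for $\beta_k=9+\gamma(3-k)$.** We need $g_k\le0$ on $[0,1]$ whenever $\beta_k>0$. A quadratic with negative leading coefficient and discriminant at most $0$ is at most $0$ everywhere.

* $k=1$: $\beta_1=9+2\gamma\le10+6\sqrt2<19$, so $g_1(x)=(\beta_1-19)x-2<0$.
* $k=2$: $g_2(x)=(2\beta_2-17)x-\beta_2x^2-2$ has discriminant $(2\beta_2-17)^2-8\beta_2=4\beta_2^2-76\beta_2+289$, which is at most $0$ if and only if $|\beta_2-\frac{19}2|\le3\sqrt2$. This holds because $11<\beta_2=9+\gamma\le\frac{19}2+3\sqrt2$.
* $k=3$: $\beta_3=9$ and $g_3(x)=-2(3x-1)^2\le0$.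
* $k=4$: $g_4(x)=(4\beta_4-13)x-3\beta_4x^2-2$ has discriminant $(4\beta_4-13)^2-24\beta_4=16\beta_4^2-128\beta_4+169$, which is at most $0$ if and only if $|\beta_4-4|\le\frac{\sqrt{87}}4$. This holds because $4<\beta_4=9-\gamma\le4+\frac{\sqrt{87}}4$.
* $k=5$: $\beta_5=9-2\gamma<3.7$ and $g_5(x)=(5\beta_5-11)x-4\beta_5x^2-2$. If $0<\beta_5\le\frac{11}5$, the first two terms are at most $0$, so $g_5<0$ on $[0,1]$. If $\frac{11}5\le\beta_5\le3.7$, the discriminant $(5\beta_5-11)^2-32\beta_5=25\beta_5^2-142\beta_5+121$ is convex in $\beta_5$ and equals $-70.4$ and $-62.15$ at the ends of this interval. So it is negative, and $g_5<0$.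
* $k=6$: $\beta_6=9-3\gamma<1$. If $\beta_6>0$, then $g_6(x)=(6\beta_6-9)x-5\beta_6x^2-2<0$ on $[0,1]$.
* $k\ge7$: $\beta_k\le9-4\gamma<0$, so nothing is required.

**Step 3: deduce the inequality.** Lemma 2 gives $\sum_e(9+3\gamma-\gamma|e|)\,x_e\le21\,\nu(H)$ for all $x\in P(H)$. Let $H=H(K)$ and let $x$ have total $\nu^*$. Since $\gamma>0$ and $\sum_e|e|x_e\le n$,
$$(9+3\gamma)\,\nu^*-\gamma n\le21\,\nu .$$
Divide by $9+3\gamma=3(3+\gamma)=\frac{21}\theta$. This gives $\nu^*-\theta\nu\le\frac{\gamma\theta}{21}\,n=\frac{7-3\theta}{21}\,n=\big(\frac13-\frac\theta7\big)n$, which is the claim by (2). For $\widehat{\mathcal P}_3^{*m}$, where $\nu^*=\frac{7m}3$, $\nu=m$ and $n=7m$, both sides equal $\frac{7m}3-\theta m$.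

**Step 4: examples outside $[7/8,\,91/72]$.** For the triangle, $\nu^*=\frac32$, $\nu=1$, $n=3$, and the inequality reads $\frac32-\theta\le1-\frac{3\theta}7$. This is equivalent to $\frac12\le\frac{4\theta}7$, that is, to $\theta\ge\frac78$. For the complex whose minimal non-faces are the lines of the projective plane of order $3$, Section 3 gives $\nu^*=\frac{13}4$, $\nu=1$, $n=13$. The inequality reads $\frac{13}4-\theta\le\frac{13}3-\frac{13\theta}7$, which is equivalent to $\frac{6\theta}7\le\frac{13}{12}$, that is, to $\theta\le\frac{91}{72}$. $\blacksquare$

The endpoints of the range in Theorem 4 mark where this choice of prices stops satisfying Lemma 2. At $\gamma=\frac12+3\sqrt2$ the discriminant of $g_2$ is $0$, and at $\gamma=5-\frac{\sqrt{87}}4$ that of $g_4$ is $0$. The two examples of Step 4 have edges of exactly these sizes, $2$ and $4$.
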